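\title{Determinants associated to traces and homotopies of homomorphisms from $C(S^3)$}

\begin{abstract}
Let $\det$ be a determinant associated to a trace on a unital $C^*$-algebra $A$, and let $\mathcal A\in U_2(C(S^3))$ be the unitary that identifies $S^3$ with $SU(2)$. It has been conjectured that $\det(\varphi(\mathcal A))$ depends only on the homotopy class of the unital $*$-homomorphism $\varphi:C(S^3)\to A$. We disprove this by a self-similar homotopy that is H\"older continuous of exponent $1/3$ and along which the determinant changes by $\frac12\in\mathbb R/\mathbb Z$. The exponent is sharp: the conjecture holds for homotopies that are H\"older of exponent greater than $1/3$. It also holds for all homotopies when $A$ is of type~I.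
\end{abstract}

\section{Introduction}

\subsection{Determinants associated to a trace}
Let $A$ be a unital $C^*$-algebra and $\tau$ a trace on $A$, that is, a bounded positive linear functional with $\tau(xy)=\tau(yx)$; it is a \emph{tracial state} if $\tau(1)=1$. We extend $\tau$ to $M_n(A)$ by $\tau((x_{jl}))=\sum_j\tau(x_{jj})$. Let $U_n(A)$ be the unitary group of $M_n(A)$ and $U_\infty(A)=\varinjlim U_n(A)$, the limit being taken along $u\mapsto u\oplus1$. We write $\operatorname{Tr}$ and $\operatorname{Det}$ for the ordinary trace and determinant of a complex matrix.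

For a Hermitian matrix $h$ we have $\operatorname{Det}(e^{2\pi ih})=e^{2\pi i\operatorname{Tr}h}$, so $\frac1{2\pi i}\log\operatorname{Det}$ is a homomorphism from $U_\infty(\mathbb C)$ to $\mathbb R/\mathbb Z$ that sends $e^{2\pi ih}$ to the class of $\operatorname{Tr}h$. To imitate this over $A$ one must divide $\mathbb R$ by the traces of projections, because $e^{2\pi ip}=1$ for every projection $p\in M_n(A)$. These traces generate the subgroup $\tau_*(K_0(A))$, the range of the homomorphism $\tau_*:K_0(A)\to\mathbb R$, $[p]-[p']\mapsto\tau(p)-\tau(p')$. Let $q:\mathbb R\to\mathbb R/\tau_*(K_0(A))$ be the quotient map. A \emph{determinant associated to $(A,\tau)$} is a group homomorphism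
\[
\det:U_\infty(A)\to\mathbb R/\tau_*(K_0(A))\quad\text{with}\quad\det(e^{2\pi ih})=q(\tau(h))
\]
for all self-adjoint $h\in M_n(A)$ and all $n\ge1$. We take the following as given, as part of the setting of the conjecture below: determinants exist, and any two differ by $u\mapsto\eta([u])$ for a homomorphism $\eta:K_1(A)\to\mathbb R/\tau_*(K_0(A))$.

\subsection{The conjecture}
Let $z_1,z_2\in C(S^3)$ be the coordinate functions on the sphere $S^3=\{(z_1,z_2)\in\mathbb C^2:|z_1|^2+|z_2|^2=1\}$, and let
\[
\mathcal A=\begin{pmatrix}z_1&-z_2^*\\ z_2&z_1^*\end{pmatrix}\in U_2(C(S^3)).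
\]
As a map, $\mathcal A$ is a diffeomorphism of $S^3$ onto $SU(2)$. For a unital $*$-homomorphism $\varphi:C(S^3)\to A$ let $\varphi(\mathcal A)\in U_2(A)$ be the entrywise image. A \emph{homotopy} is a family $(\varphi_t)_{t\in[0,1]}$ of unital $*$-homomorphisms $C(S^3)\to A$ such that $t\mapsto\varphi_t(f)$ is norm continuous for every $f\in C(S^3)$; then $\varphi_0$ and $\varphi_1$ are called homotopic.

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture 7.6]{ECC}). \emph{Let $\det$ be a determinant associated to $(A,\tau)$. If $\varphi_0,\varphi_1:C(S^3)\to A$ are homotopic, then $\det(\varphi_0(\mathcal A))=\det(\varphi_1(\mathcal A))$.}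
\end{quote}

A determinant is not constant along paths of unitaries: for $A=\mathbb C$ it takes the value $t+\mathbb Z$ at $e^{2\pi it}$, so the analogous statement for $C(S^1)$ and its coordinate function is false. What the conjecture expresses is that $\mathcal A$ has determinant $1$ at every point, and that a homomorphism should remember this. Two cases support it. Put $u_t=\varphi_t(\mathcal A)$.

\emph{Commutative algebras.} If $A=C(X)$, then $\varphi_t$ is composition with a continuous map $X\to S^3$ and $u_t$ is a map $X\to SU(2)$. For $s$ close to $t$ we have $u_tu_s^*=e^{2\pi ih}$, where $h=\frac1{2\pi i}\log(u_tu_s^*)$ has at each point eigenvalues of the form $\pm\lambda$. So $\tau(h)=0$, and $\det(u_t)$ is locally constant in $t$.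

\emph{Smooth homotopies.} Let $A$ be arbitrary and let $M_t=\varphi_t(z_1)$ and $N_t=\varphi_t(z_2)$ be of class $C^1$. Then $\det(u_1)-\det(u_0)$ is the class of $\frac1{2\pi i}\int_0^1\tau(\dot u_tu_t^*)\,dt$ (see Remark~\ref{rem:C1}). The diagonal entries of $\dot uu^*$ are $\dot MM^*+\dot N^*N$ and $\dot NN^*+\dot M^*M$, so
\[
\tau(\dot uu^*)=\frac d{dt}\,\tau(M^*M+N^*N)=\frac d{dt}\,\tau(1)=0 .
\]

One would guess that the general case follows by approximating a continuous homotopy by a smooth one. But averaging homomorphisms over $t$ does not produce homomorphisms, and in fact the conjecture is false.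

\subsection{Results}

\begin{theorem}\label{thm:counter}
There are a separable unital $C^*$-algebra $A$ with $K_0(A)=\mathbb Z[1]$, a tracial state $\tau$ on $A$ (so that $\tau_*(K_0(A))=\mathbb Z$), and a homotopy $(\tilde\varphi_t)_{t\in[0,1]}$ of unital $*$-homomorphisms $C(S^3)\to A$ such that for every determinant associated to $(A,\tau)$
\[
\det(\tilde\varphi_1(\mathcal A))-\det(\tilde\varphi_0(\mathcal A))=\tfrac12+\mathbb Z\ne0 .
\]
Moreover $\|\tilde\varphi_t(f)-\tilde\varphi_{t'}(f)\|\le C|t-t'|^{1/3}$ for $f=z_1,z_2$ and some constant $C$. On the same $A$, by varying the tracial state and possibly reversing the homotopy, every element of $\mathbb R/\mathbb Z$ occurs as the difference.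
\end{theorem}

For $y\in M_n(A)$ write $|y|=(y^*y)^{1/2}$.

\begin{theorem}\label{thm:regular}
Let $(A,\tau)$ be arbitrary, let $\det$ be a determinant associated to it, let $(\varphi_t)$ be a homotopy and $u_t=\varphi_t(\mathcal A)$. Suppose that there are partitions $0=t_0<t_1<\dots<t_N=1$ with mesh tending to $0$ along which
\[
\sum_j\tau\bigl(|u_{t_j}-u_{t_{j-1}}|^3\bigr)\longrightarrow0 .
\]
Then $\det(\varphi_0(\mathcal A))=\det(\varphi_1(\mathcal A))$. The hypothesis holds if $t\mapsto\varphi_t(z_1)$ and $t\mapsto\varphi_t(z_2)$ are H\"older continuous of exponent $\theta>1/3$, or piecewise $C^1$. By Theorem~\ref{thm:counter}, the condition $\theta>1/3$ cannot be weakened to $\theta\ge1/3$.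
\end{theorem}

\begin{theorem}\label{thm:typeI}
Suppose that $\tau$ is a nonnegative multiple of a tracial state in the weak*-closed convex hull of the states $\frac1k\operatorname{Tr}\circ\rho$, where $k\ge1$ and $\rho:A\to M_k(\mathbb C)$ is a unital $*$-homomorphism. Then the conjecture holds for $(A,\tau)$ and all homotopies. In particular it holds for all type~I algebras $A$ and all traces $\tau$.
\end{theorem}

\subsection{Plan of the proof}
The change of a determinant along a path $w$ of unitaries is the class of a real number $\Delta(w)$, a sum of traces of logarithms of small steps (Section~\ref{sec:Delta}). For the path $\varphi_t(\mathcal A)$ a step of norm $\varepsilon$ contributes only $O(\varepsilon^3)$. This gives Theorem~\ref{thm:regular} (Section~\ref{sec:positive}) and dictates the shape of a counterexample: for every small $\varepsilon$ the path must consist of about $\varepsilon^{-3}$ steps of size $\varepsilon$ whose contributions do not cancel. Our steps are conjugations of three commuting shifts by slowly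 varying $SU(2)$-valued functions on $\mathbb R^3$ (Section~\ref{sec:algebra}). Section~\ref{sec:model} shows the mechanism in dimension one, where everything is explicit. Section~\ref{sec:jump} computes the contribution of one step in dimension three, Section~\ref{sec:fractal} assembles the steps into a homotopy with $\Delta=\frac12$, and Section~\ref{sec:final} changes the target algebra so that $\frac12$ is not in $\tau_*(K_0)$.

\section{The invariant $\Delta$ of a path of unitaries}\label{sec:Delta}

Fix $A$ and a trace $\tau$. Throughout, $\log$ is the principal branch on $\mathbb C\setminus(-\infty,0]$. A unitary $x\in M_n(A)$ satisfies $\|x-1\|<2$ exactly when $-1$ is not in its spectrum. Then $\log x=ia$ with $a$ self-adjoint and $\|a\|<\pi$, and we put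
\[
L(x)=\frac1{2\pi i}\,\tau(\log x)\in\mathbb R .
\]
The logarithm is not additive on noncommuting unitaries, but its trace is.

\begin{lemma}\label{lem:add}
If $x,y\in U_n(A)$ and $\|x-1\|+\|y-1\|<2$, then $L(xy)=L(x)+L(y)$.
\end{lemma}

\begin{proof}
Let $ia=\log x$, $ib=\log y$, and $\zeta_s=e^{isa}e^{isb}$ for $s\in[0,1]$. Since $|e^{is\theta}-1|\le|e^{i\theta}-1|$ for $|\theta|\le\pi$,
\[
\|\zeta_s-1\|\le\|e^{isa}-1\|+\|e^{isb}-1\|\le c:=\|x-1\|+\|y-1\|<2 .
\]
So the spectra of all $\zeta_s$ lie in the arc $\{|\lambda|=1,\ |\lambda-1|\le c\}$. Choose a contour $\Gamma$ in $\mathbb C\setminus(-\infty,0]$ that winds once around this arc; then $\log\zeta_s=\frac1{2\pi i}\oint_\Gamma\log\lambda\,(\lambda-\zeta_s)^{-1}d\lambda$ for all $s$. The derivative of $(\lambda-\zeta_s)^{-1}$ in $s$ is $(\lambda-\zeta_s)^{-1}\dot\zeta_s(\lambda-\zeta_s)^{-1}$. Using the trace property, and then integrating by parts with $(\lambda-\zeta_s)^{-2}=-\partial_\lambda(\lambda-\zeta_s)^{-1}$, we get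
\[
\frac d{ds}\tau(\log\zeta_s)=\frac1{2\pi i}\oint_\Gamma\log\lambda\;\tau\bigl(\dot\zeta_s(\lambda-\zeta_s)^{-2}\bigr)d\lambda=\frac1{2\pi i}\oint_\Gamma\lambda^{-1}\,\tau\bigl(\dot\zeta_s(\lambda-\zeta_s)^{-1}\bigr)d\lambda=\tau(\dot\zeta_s\zeta_s^{-1}).
\]
Since $\dot\zeta_s=ia\,\zeta_s+\zeta_s\,ib$, the last term equals $i\tau(a)+i\tau(b)$. Integrate over $[0,1]$, noting that $\log\zeta_0=0$ and $\zeta_1=xy$.
\end{proof}

Let $w:[a,b]\to U_n(A)$ be norm continuous. Call a partition $a=t_0<\dots<t_N=b$ \emph{admissible} if $\|w_s-w_t\|<1$ whenever $s,t$ lie in the same subinterval. Every partition of small enough mesh is admissible. For such a partition put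
\[
\Delta(w)=\Delta_\tau(w)=\sum_{j=1}^NL\bigl(w_{t_j}w_{t_{j-1}}^*\bigr).
\]
Inserting a point $c\in[t_{j-1},t_j]$ writes $w_{t_j}w_{t_{j-1}}^*$ as the product of $w_{t_j}w_c^*$ and $w_cw_{t_{j-1}}^*$, each at distance less than $1$ from $1$, so by Lemma~\ref{lem:add} the sum is unchanged. Two admissible partitions have a common refinement; hence $\Delta(w)$ does not depend on the partition.

\begin{proposition}\label{prop:Delta}
Let $w,x,y,V:[a,b]\to U_n(A)$ be norm continuous.
\begin{enumerate}
\item[(a)] $\Delta$ is additive under concatenation and invariant under increasing reparametrization.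
\item[(b)] $\Delta(xy)=\Delta(x)+\Delta(y)$ for the pointwise product, and $\Delta(VwV^*)=\Delta(w)$.
\item[(c)] If $\|w_s-w_t\|<1$ for all $s,t\in[a,b]$, then $\Delta(w)=L(w_bw_a^*)$. For every $w$, the function $t\mapsto\Delta(w|_{[a,t]})$ is continuous.
\item[(d)] $\det(w_b)-\det(w_a)=q(\Delta(w))$ for every determinant associated to $(A,\tau)$.
\item[(e)] If $\Phi:A\to A'$ is a unital $*$-homomorphism and $\tau=\tau'\circ\Phi$ for a trace $\tau'$ on $A'$, then $\Delta_\tau(w)=\Delta_{\tau'}(\Phi(w))$.
\item[(f)] There is an element $y_w\in A$ such that $\Delta_\tau(w)=\tau(y_w)$ for all traces $\tau$ on $A$.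
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Admissible partitions can be joined and can be transported by the reparametrization.

(b) Take a partition on each of whose subintervals $x$ and $y$ vary by less than $\frac12$; it is admissible for $x$, $y$ and $xy$. For consecutive points $s<t$,
\[
x_ty_t(x_sy_s)^*=\bigl(x_t(y_ty_s^*)x_t^*\bigr)(x_tx_s^*).
\]
Now apply Lemma~\ref{lem:add} and the identity $L(vxv^*)=L(x)$ for a unitary $v$, which holds because $\log(vxv^*)=v(\log x)v^*$. Consequently $\Delta(V)+\Delta(V^*)=\Delta(1)=0$ and $\Delta(VwV^*)=\Delta(V)+\Delta(w)+\Delta(V^*)=\Delta(w)$.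

(c) In the first statement the trivial partition is admissible. With (a) it shows that for $t,t'$ close, $\Delta(w|_{[a,t]})$ and $\Delta(w|_{[a,t']})$ differ by $\pm L(w_{t'}w_t^*)$, which tends to $0$ as $t'\to t$.

(d) Let $h_j=\frac1{2\pi i}\log(w_{t_j}w_{t_{j-1}}^*)$, a self-adjoint element. As $\det$ is a homomorphism to an abelian group, $\det(w_b)-\det(w_a)=\sum_j\det(e^{2\pi ih_j})=\sum_jq(\tau(h_j))$.

(e) Since $\Phi$ is contractive, a partition admissible for $w$ is admissible for $\Phi(w)$, and $\Phi(\log x)=\log\Phi(x)$.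

(f) Admissibility does not involve $\tau$. Let $y_w$ be the sum of the diagonal entries of all $h_j$.
\end{proof}

By (d), the difference in the conjecture is $q(\Delta(t\mapsto\varphi_t(\mathcal A)))$, whichever determinant is chosen.

\begin{remark}\label{rem:C1}
If $w$ is of class $C^1$, then $\Delta(w)=\frac1{2\pi i}\int_a^b\tau(\dot w_tw_t^*)\,dt$. Indeed, $\log(w_tw_s^*)=(t-s)\dot w_sw_s^*+o(|t-s|)$ uniformly in $s,t$, so the sums defining $\Delta(w)$ differ from Riemann sums of the integral by $o(1)$ as the mesh tends to $0$.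
\end{remark}

So far the path was arbitrary. The special form of $\mathcal A$ enters through the following discrete version of the computation for smooth homotopies in the introduction.

\begin{lemma}\label{lem:real}
Let $\varphi,\varphi':C(S^3)\to A$ be unital $*$-homomorphisms. Then $\tau(\varphi(\mathcal A)\varphi'(\mathcal A)^*)$ is real. Hence, if $\|\varphi(\mathcal A)-\varphi'(\mathcal A)\|<2$ and $iH=\log(\varphi(\mathcal A)\varphi'(\mathcal A)^*)$, then
\[
\tau(H)=\tau(H-\sin H).
\]
\end{lemma}

\begin{proof}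
Let $M,N$ and $M',N'$ be the images of $z_1,z_2$ under $\varphi$ and $\varphi'$. The diagonal entries of $\varphi(\mathcal A)\varphi'(\mathcal A)^*$ are $MM'^*+N^*N'$ and $NN'^*+M^*M'$. A positive functional satisfies $\tau(y^*)=\overline{\tau(y)}$, so $\tau(M^*M')=\tau(M'M^*)=\overline{\tau(MM'^*)}$ and $\tau(N^*N')=\tau(N'N^*)=\overline{\tau(NN'^*)}$. The trace is therefore $2\operatorname{Re}\tau(MM'^*)+2\operatorname{Re}\tau(NN'^*)$. Finally $\tau(\sin H)=\operatorname{Im}\tau(e^{iH})=0$.
\end{proof}

Since $x-\sin x=x^3/6+O(x^5)$, the number $L(e^{iH})=\tau(H)/2\pi$ is of third order in $\|H\|$. This is the origin of the exponent $1/3$.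

\section{Cases in which the conjecture holds}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
Take an admissible partition for $u$ and let $iH_j=\log x_j$ with $x_j=u_{t_j}u_{t_{j-1}}^*$. For real $\theta$ we have $|\theta-\sin\theta|\le|\theta|^3/6$, and for $|\theta|\le\pi$ we have $|\theta|\le\frac\pi2|e^{i\theta}-1|$. By Lemma~\ref{lem:real}, functional calculus and positivity of $\tau$,
\[
|\tau(H_j)|=|\tau(H_j-\sin H_j)|\le\tfrac16\tau(|H_j|^3)\le\tfrac{\pi^3}{48}\,\tau(|x_j-1|^3).
\]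
From $x_j-1=(u_{t_j}-u_{t_{j-1}})u_{t_{j-1}}^*$ we get $|x_j-1|=u_{t_{j-1}}|u_{t_j}-u_{t_{j-1}}|u_{t_{j-1}}^*$. Hence
\begin{equation}\label{eq:cubic}
|\Delta(u)|\le\frac1{2\pi}\sum_j|\tau(H_j)|\le\frac{\pi^2}{96}\sum_j\tau\bigl(|u_{t_j}-u_{t_{j-1}}|^3\bigr).
\end{equation}
Partitions of small mesh are admissible, so the hypothesis gives $\Delta(u)=0$, and Proposition~\ref{prop:Delta}(d) gives the claim.

Suppose that $\varphi_t(z_1)$ and $\varphi_t(z_2)$ are $\theta$-H\"older. Splitting $u_t-u_s$ into its diagonal and off-diagonal parts gives $\|u_t-u_s\|\le\|\varphi_t(z_1)-\varphi_s(z_1)\|+\|\varphi_t(z_2)-\varphi_s(z_2)\|\le c|t-s|^\theta$. Also $\tau(|y|^3)\le2\tau(1_A)\|y\|^3$ for $y\in M_2(A)$. For the partition into $N$ equal pieces the sum is thus at most $2\tau(1_A)c^3N^{1-3\theta}$, which tends to $0$ if $\theta>\frac13$. Piecewise $C^1$ paths are Lipschitz, which is the case $\theta=1$. The last assertion is Theorem~\ref{thm:counter}.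
\end{proof}

For $\theta=\frac13$ the bound $N^{1-3\theta}$ no longer tends to $0$, and \eqref{eq:cubic} leaves room for a nonzero $\Delta(u)$. In finite dimensions this room cannot be used, because $\Delta(u)$ is then forced to be an integer.

\begin{proof}[Proof of Theorem~\ref{thm:typeI}]
Let $(\varphi_t)$ be a homotopy and $u_t=\varphi_t(\mathcal A)$. By Proposition~\ref{prop:Delta}(d) it suffices to show $\Delta_\tau(u)=0$. By (f), the set of traces with $\Delta_\tau(u)=0$ is weak*-closed, convex and stable under nonnegative multiples. So it suffices to treat $\tau=\operatorname{Tr}\circ\rho$ with $\rho:A\to M_k(\mathbb C)$ unital, and by (e) we may replace $u_t$ by $\rho(u_t)$ and assume that $A=M_k(\mathbb C)$ and $\tau=\operatorname{Tr}$.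

The commutative $*$-algebra $\varphi_t(C(S^3))\subset M_k(\mathbb C)$ is simultaneously diagonalizable, and each diagonal entry is a character of $C(S^3)$, that is, evaluation at a point. So $u_t$ is unitarily equivalent to $\mathcal A(\xi_1)\oplus\dots\oplus\mathcal A(\xi_k)$ with $\xi_1,\dots,\xi_k\in S^3$, and $\operatorname{Det}u_t=1$. Since $e^{2\pi iL(x)}=e^{\operatorname{Tr}\log x}=\operatorname{Det}x$, we obtain
\[
e^{2\pi i\Delta(u|_{[0,t]})}=\operatorname{Det}u_t/\operatorname{Det}u_0=1 .
\]
The function $t\mapsto\Delta(u|_{[0,t]})$ is integer valued, continuous by (c), and tends to $0$ as $t\to0$. It vanishes identically.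

Now let $A$ be of type~I. We use this in the following form: if a representation $\rho$ of $A$ generates a factor $\rho(A)''$, then this factor is of type~I, that is, isomorphic to the algebra $B(\mathcal H)$ of bounded operators on some Hilbert space. A trace is $0$, in which case $\Delta_\tau=0$, or a positive multiple of a tracial state. The tracial states form a weak*-compact convex set, so by the Krein--Milman theorem it suffices to show that an extreme tracial state $\tau$ has the form $\frac1k\operatorname{Tr}\circ\rho$.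

Let $(\rho,\xi)$ be the GNS representation of $\tau$, let $\mathcal M=\rho(A)''$ and $\bar\tau=\langle\,\cdot\,\xi,\xi\rangle$. The identity $\bar\tau(xy)=\bar\tau(yx)$ passes from $\rho(A)$ to its weak closure $\mathcal M$ one variable at a time. If $e$ is a central projection of $\mathcal M$, then $\tau$ is the sum of the traces $\bar\tau(\rho(\cdot)e)$ and $\bar\tau(\rho(\cdot)(1-e))$, so extremality gives $\bar\tau(\rho(\cdot)e)=\lambda\tau$ for a scalar $\lambda$. Then $\langle e\rho(a)\xi,\rho(b)\xi\rangle=\lambda\langle\rho(a)\xi,\rho(b)\xi\rangle$ for all $a,b\in A$, and $e=\lambda1$ because $\xi$ is cyclic. Thus $\mathcal M$ is a factor and $\mathcal M\cong B(\mathcal H)$. If $\mathcal H$ were infinite dimensional, two isometries $s_1,s_2$ with orthogonal ranges would give $1\ge\bar\tau(s_1s_1^*)+\bar\tau(s_2s_2^*)=2$. So $\mathcal M\cong M_k(\mathbb C)$, whose only tracial state is $\frac1k\operatorname{Tr}$.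
\end{proof}

\section{Shifts and slowly varying functions}\label{sec:algebra}

A smooth map from the torus $\mathbb T^3=\mathbb R^3/\mathbb Z^3$ to $S^3$ turns every triple of commuting unitaries into a homomorphism from $C(S^3)$. The simplest way to move such a triple is to conjugate it. Conjugation by a norm-continuous path of unitaries does not change $\Delta$, by Proposition~\ref{prop:Delta}(b). We therefore look for unitaries that are far from $1$ but almost commute with the triple. If the triple consists of the unit shifts on $\mathbb R^3$, functions that vary slowly have this property. We need such functions on all scales and a trace that sees them; this explains the following algebra.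

\subsection{The algebra $B$}
For $n\ge0$ let $T_n=\mathbb R^3/2^n\mathbb Z^3$, and regard functions on $T_n$ as $2^n\mathbb Z^3$-periodic functions of $p\in\mathbb R^3$, so that $C(T_n)\subset C(T_{n+1})$. Let $D$ be the closure of $\bigcup_nC(T_n)$ in the sup norm. For $f\in C(T_n)$ put $\mu(f)=2^{-3n}\int_{[0,2^n]^3}f(p)\,dp$. This does not depend on $n$, and $|\mu(f)|\le\|f\|_\infty$, so $\mu$ extends to a translation-invariant state on $D$. The dilation
\[
(\sigma f)(p)=f(p/2)
\]
maps $C(T_n)$ onto $C(T_{n+1})$ and satisfies $\mu(\sigma f)=\mu(f)$.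

The group $\mathbb Z^3$ acts on $D$ by $\alpha_k(f)(p)=f(p+k)$. Let $B_0=D\rtimes_\alpha\mathbb Z^3$ be the crossed product. Recall that $B_0$ is a unital $C^*$-algebra that contains $D$ and unitaries $S^k$, $k\in\mathbb Z^3$, with $S^kS^l=S^{k+l}$ and $S^kfS^{-k}=\alpha_k(f)$; that the finite sums $\sum_kf_kS^k$ with $f_k\in D$ are dense; and that there is a positive contraction $E:B_0\to D$ with $E(\sum_kf_kS^k)=f_0$. The state $\tau_0=\mu\circ E$ is tracial: both $\tau_0(fS^k\,gS^l)$ and $\tau_0(gS^l\,fS^k)$ vanish unless $l=-k$, and then they equal $\mu(f\alpha_k(g))$ and $\mu(g\,\alpha_{-k}(f))$, which agree by invariance of $\mu$. Let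
\[
B=M_2(B_0),\qquad\tau_B=\tfrac12\operatorname{Tr}\otimes\tau_0,\qquad\tau'=\operatorname{Tr}\otimes\tau_0=2\tau_B .
\]
We write $S^k$ also for $1_2\otimes S^k\in B$, and $S_j=S^{e_j}$ for the standard basis $e_1,e_2,e_3$. The conjugating unitaries will come from the group
\[
\mathcal G=\bigcup_nC^\infty(T_n,SU(2))\subset M_2(D)\subset B,
\]
of which $\sigma$ is an endomorphism. For $g\in\mathcal G$ the commutation relation gives
\begin{equation}\label{eq:conj}
gS^kg^*=g(p)\,g(p+k)^*\,S^k,
\end{equation}
where $g(p)g(p+k)^*$ stands for the function of $p$.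

\subsection{Functions of commuting unitaries}
Let $U=(U_1,U_2,U_3)$ be commuting unitaries in $B$. They generate a commutative $C^*$-algebra whose spectrum is a closed subset of $\mathbb T^3$, so there is a unital $*$-homomorphism $f\mapsto f(U)$ from $C(\mathbb T^3)$ to $B$ with $e^{2\pi ix_j}\mapsto U_j$. We apply it entrywise to $f\in C(\mathbb T^3,M_2)$; then $f(U)\in M_2(B)=M_2\otimes B$. If $f=\sum_k\hat f(k)e^{2\pi ik\cdot x}$ is smooth, the coefficients $\hat f(k)$ decay faster than any power of $|k|$, and $f(U)=\sum_k\hat f(k)\otimes U^k$ with $U^k=U_1^{k_1}U_2^{k_2}U_3^{k_3}$. For a second triple $U'$, telescoping gives $\|U^k-U'^k\|\le|k|_1\max_j\|U_j-U_j'\|$ with $|k|_1=\sum_j|k_j|$, hence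
\begin{equation}\label{eq:lip}
\|f(U)-f(U')\|\le c_f\max_j\|U_j-U_j'\|,\qquad c_f=\sum_k\|\hat f(k)\|\,|k|_1<\infty .
\end{equation}

The torus $\mathbb R^3/\mathbb Z^3$ plays two roles: it is $T_0$, with the position variable $p$, and it is the domain of the functions applied to $S=(S_1,S_2,S_3)$, with the variable $x$. Likewise $M_2(B)=M_2\otimes M_2\otimes B_0$ has two matrix factors: the first is that of $\mathcal A$, and the second is the one in which $\mathcal G$ lives. The extension of $\tau'$ to $M_2(B)$ is $\operatorname{Tr}\otimes\operatorname{Tr}\otimes\tau_0$.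

\section{The construction in dimension one}\label{sec:model}

We replace $SU(2)$ by the circle group and use only $S_1$ and the variable $p_1$, working in $(B_0,\tau_0)$. For a dyadic rational $\theta$ the function $e_\theta(p)=e^{2\pi i\theta p_1}$ belongs to $D$, and $\sigma e_\theta=e_{\theta/2}$. As in \eqref{eq:conj},
\[
e_\theta S_1e_\theta^*=e^{-2\pi i\theta}S_1 .
\]
Let $g_n=\sigma^ne_1=e_{2^{-n}}$. Three facts drive the construction.

\emph{A jump is small and has a small nonzero contribution.} Although $\|g_n-1\|=2$, conjugation by $g_n$ moves $S_1$ by at most $2\pi2^{-n}$, and $L(g_nS_1g_n^*S_1^*)=-2^{-n}$ for $n\ge2$.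

\emph{One jump at scale $n$ is two jumps at scale $n+1$,} because $g_n=g_{n+1}^2$.

\emph{In the limit the jumps disappear.} Let $\gamma_0(t)=1$ for $t<1$ and $\gamma_0(1)=g_0$, and define
\[
\gamma_{m+1}(t)=\sigma\gamma_m(2t)\ \ (0\le t\le\tfrac12),\qquad\gamma_{m+1}(t)=g_1\,\sigma\gamma_m(2t-1)\ \ (\tfrac12\le t\le1).
\]
By induction $\gamma_m(t)=e_{\theta_m(t)}$ with $\theta_m(t)=2^{-m}\lfloor2^mt\rfloor$: a step function from $1$ to $g_0$ with $2^m$ jumps by $g_m$. If $t$ is not dyadic, the unitaries $\gamma_m(t)$ do not converge, since $\|e_\theta-e_{\theta'}\|=2$ for $\theta\ne\theta'$. But their logarithmic derivatives $e_\theta\,\partial_1e_\theta^*=-2\pi i\theta$ converge, and so do the conjugates: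
\[
\gamma_m(t)S_1\gamma_m(t)^*=e^{-2\pi i\theta_m(t)}S_1\longrightarrow e^{-2\pi it}S_1 .
\]
The limit is a continuous path, each point of which is a limit of conjugates of $S_1$, and its invariant is $\Delta=2^m\cdot(-2^{-m})=-1$, not $0$.

Here $2^m$ jumps of size $\varepsilon=2^{-m}$ contribute $\varepsilon$ each, and the limit is Lipschitz. For $\mathcal A$, Lemma~\ref{lem:real} allows a contribution of order $\varepsilon^3$ only, so one jump must split into eight jumps of half the size. Dimension three provides this: the covering $T_1\to T_0$ has $8$ sheets. Two things are new. The contribution of a jump must be computed, and the identity $g_0=g_1^2$ becomes a homotopy between $h_0$ and $h_1^8$.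

\section{The contribution of one jump}\label{sec:jump}

\subsection{Degrees of maps to $SU(2)$}
From now on we identify $S^3$ with $SU(2)$ through $\mathcal A$. A map $u$ to $SU(2)$ is then also a map to $S^3$, and $\mathcal A\circ u=u$. The Euclidean norm of $\mathbb C^2$ corresponds to $|X|^2=\frac12\operatorname{Tr}X^*X$. The matrices
\[
X_1=\begin{pmatrix}0&i\\ i&0\end{pmatrix},\qquad X_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad X_3=\begin{pmatrix}i&0\\0&-i\end{pmatrix}
\]
form a real basis of the Lie algebra $\mathfrak{su}(2)$ of traceless skew-adjoint matrices. They anticommute, $X_j^2=-1$, and $X_1X_2X_3=1$. Hence $\frac12\operatorname{Tr}X_j^*X_l=\delta_{jl}$ and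
\begin{equation}\label{eq:triple}
\operatorname{Tr}(X_jX_lX_m)=2\operatorname{sgn}(j,l,m),
\end{equation}
where $\operatorname{sgn}(j,l,m)$ is the sign of the permutation $(j,l,m)$ of $(1,2,3)$, and $0$ if two indices agree (the product is then $\pm$ a single $X_r$). The vector fields $y\mapsto X_jy$ form an orthonormal frame on $SU(2)$ for the round metric. We orient $S^3$ by this frame and let $\mathrm{vol}$ be the volume form, of total mass $2\pi^2$.

Let $T$ be one of the tori $T_n$, oriented as $\mathbb R^3$. We recall the facts on the degree $\deg f\in\mathbb Z$ of a map $f:T\to S^3$ that will be used.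
\begin{enumerate}
\item[(D1)] If $f$ is smooth, then $\int_Tf^*\mathrm{vol}=2\pi^2\deg f$, and $\deg f$ is the number of preimages of a regular value, counted with the sign of the Jacobian. A map that is not onto has degree $0$.
\item[(D2)] Composition with an orientation-preserving covering with $N$ sheets multiplies the degree by $N$.
\item[(D3)] $\deg(ff')=\deg f+\deg f'$ for the pointwise product, hence $\deg f^*=-\deg f$. Indeed, $H^3(S^3\times S^3;\mathbb R)$ is spanned by the pullbacks of $[\mathrm{vol}]$ under the two projections. The multiplication map is the identity on $S^3\times\{1\}$ and on $\{1\}\times S^3$, so it pulls $[\mathrm{vol}]$ back to the sum of these two classes. Now pull back by $(f,f')$.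
\item[(D4)] (Hopf's theorem.) Two continuous maps from a closed connected oriented $3$-manifold to $S^3$ are homotopic if and only if they have the same degree.
\end{enumerate}

\begin{example}\label{ex:degone}
Let $\chi:[0,\infty)\to[0,\pi]$ be smooth and nondecreasing, with $\chi(r)=r$ near $0$ and $\chi(r)=\pi$ for $r\ge\frac13$. For $p\in[-\frac12,\frac12]^3$ put $p\cdot X=\sum_jp_jX_j$, so that $(p\cdot X)^2=-|p|^2$, and let $h(p)=\cos\chi(|p|)+\sin\chi(|p|)\,p\cdot X/|p|$. This equals $\exp(p\cdot X)$ near $0$ and $-1$ for $|p|\ge\frac13$, so it defines a smooth map $\mathbb T^3\to SU(2)$. The only preimage of $1$ is $p=0$, where $\partial_jh=X_j$. By (D1), $\deg h=1$.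
\end{example}

For a smooth $SU(2)$-valued function $g$ on $\mathbb R^3$ define the logarithmic derivatives
\[
a_j(g)=g\,\partial_jg^*,\qquad b_j(g)=(\partial_jg)\,g^*=-a_j(g),
\]
the last equality coming from $\partial_j(gg^*)=0$. They take values in $\mathfrak{su}(2)$.

\begin{lemma}\label{lem:degree}
For smooth $f:\mathbb T^3\to SU(2)$,
\[
\int_{[0,1]^3}\operatorname{Tr}\bigl(b_j(f)b_l(f)b_m(f)\bigr)=4\pi^2\operatorname{sgn}(j,l,m)\deg f .
\]
\end{lemma}

\begin{proof}
Write $b_j(f)=\vec b_j\cdot X$ with $\vec b_j:\mathbb T^3\to\mathbb R^3$. By \eqref{eq:triple} and multilinearity, the integrand is $2\operatorname{Det}(\vec b_j,\vec b_l,\vec b_m)=2\operatorname{sgn}(j,l,m)\operatorname{Det}(\vec b_1,\vec b_2,\vec b_3)$. Since $\partial_jf=(\vec b_j\cdot X)f$, the vector $\vec b_j$ is the coordinate vector of $\partial_jf$ in the oriented orthonormal frame. So $f^*\mathrm{vol}=\operatorname{Det}(\vec b_1,\vec b_2,\vec b_3)\,dp_1dp_2dp_3$, and (D1) applies.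
\end{proof}

\subsection{The asymptotic formula}

\begin{proposition}\label{prop:jump}
Let $g,u:\mathbb T^3\to SU(2)$ be smooth and $v_n=1\otimes\sigma^ng\in M_2(B)$. Then $\|v_n\,u(S)\,v_n^*\,u(S)^*-1\|=O(2^{-n})$, and with $L$ computed for the trace $\tau'$,
\[
\lim_{n\to\infty}8^n\,L\bigl(v_n\,u(S)\,v_n^*\,u(S)^*\bigr)=\deg g\cdot\deg u .
\]
\end{proposition}

The unitary in question is $1+\varepsilon Y+O(\varepsilon^2)$ with $\varepsilon=2^{-n}$, and we want its $L$ to order $\varepsilon^3$. A direct expansion would require the terms of second and third order. Lemma~\ref{lem:real} replaces $\tau'(H)$ by $\frac16\tau'(H^3)$, for which the first-order term $Y$ suffices.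

\begin{proof}
All $O(\cdot)$ are in norm as $n\to\infty$. Put $a_j^\varepsilon=\sigma^na_j(g)$, that is, $a_j^\varepsilon(p)=a_j(g)(\varepsilon p)$, and $b_j=b_j(u)$.

\emph{Step 1: first-order expansion.} The second derivatives of $g$ are bounded, so Taylor's formula for $g^*$ at the point $\varepsilon p$ and \eqref{eq:conj} give
\[
(\sigma^ng)S^k(\sigma^ng)^*=g(\varepsilon p)\,g(\varepsilon p+\varepsilon k)^*S^k=\Bigl(1+\varepsilon\sum_jk_ja_j^\varepsilon+R_k\Bigr)S^k,\qquad\|R_k\|\le c\,\varepsilon^2|k|^2,
\]
with $c$ independent of $k$ and $\varepsilon$. Tensor with $\hat u(k)$ and sum over $k$. Since $\sum_k\|\hat u(k)\|\,|k|^2<\infty$ and $\sum_kk_j\hat u(k)\otimes S^k=\frac1{2\pi i}(\partial_ju)(S)$,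
\[
v_n\,u(S)\,v_n^*=u(S)+\frac\varepsilon{2\pi i}\sum_j(1\otimes a_j^\varepsilon)\,(\partial_ju)(S)+O(\varepsilon^2).
\]
Multiplying by $u(S)^*$ and using $(\partial_ju)(S)\,u(S)^*=b_j(S)$, we obtain
\[
v_n\,u(S)\,v_n^*\,u(S)^*=1+\varepsilon Y+O(\varepsilon^2),\qquad Y=\frac1{2\pi i}\sum_{j=1}^3(1\otimes a_j^\varepsilon)\,b_j(S),\qquad\|Y\|=O(1).
\]
This proves the first assertion.

\emph{Step 2: reduction to $\tau'(Y^3)$.} For large $n$ let $iH$ be the logarithm of the left side. Then $iH=\varepsilon Y+O(\varepsilon^2)$, so $H^3=i(iH)^3=i\varepsilon^3Y^3+O(\varepsilon^4)$. The homomorphisms $f\mapsto(\sigma^ng)\,(f\circ u)(S)\,(\sigma^ng)^*$ and $f\mapsto(f\circ u)(S)$ from $C(S^3)$ to $B$ send $\mathcal A$ to $v_nu(S)v_n^*$ and to $u(S)$. By Lemma~\ref{lem:real} and $|\theta-\sin\theta-\theta^3/6|\le|\theta|^5/120$, we have $\tau'(H)=\frac16\tau'(H^3)+O(\varepsilon^5)$. As $8^n\varepsilon^3=1$,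
\begin{equation}\label{eq:Ycubed}
8^nL(e^{iH})=8^n\,\frac{\tau'(H)}{2\pi}=\frac i{12\pi}\,\tau'(Y^3)+O(\varepsilon).
\end{equation}

\emph{Step 3: separation of the variables $p$ and $x$.} Let $f:\mathbb T^3\to M_2$ be smooth. The function $a_j^\varepsilon$ is Lipschitz with constant $O(\varepsilon)$, and $a_j^\varepsilon S^k-S^ka_j^\varepsilon=(a_j^\varepsilon-\alpha_k(a_j^\varepsilon))S^k$, so
\[
\bigl\|[1\otimes a_j^\varepsilon,f(S)]\bigr\|\le\sum_k\|\hat f(k)\|\,\|a_j^\varepsilon-\alpha_k(a_j^\varepsilon)\|_\infty=O(\varepsilon).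
\]
In each of the $27$ terms of $Y^3$, three such commutations move the factors $a$ to the left of the factors $b$, keeping their order:
\[
Y^3=\frac1{(2\pi i)^3}\sum_{j,l,m}(1\otimes a_j^\varepsilon a_l^\varepsilon a_m^\varepsilon)\,(b_jb_lb_m)(S)+O(\varepsilon).
\]
For $F\in M_2(D)$ we have $\tau'(FS^k)=\delta_{k,0}\,\mu(\operatorname{Tr}F)$, hence
\[
\tau'\bigl((1\otimes F)f(S)\bigr)=\mu(\operatorname{Tr}F)\operatorname{Tr}\hat f(0)=\mu(\operatorname{Tr}F)\int_{[0,1]^3}\operatorname{Tr}f .
\]
Since $\mu\circ\sigma=\mu$ and $a_j(g)=-b_j(g)$, Lemma~\ref{lem:degree} gives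
\[
\mu\bigl(\operatorname{Tr}a_j^\varepsilon a_l^\varepsilon a_m^\varepsilon\bigr)=-4\pi^2\operatorname{sgn}(j,l,m)\deg g,\qquad\int_{[0,1]^3}\operatorname{Tr}b_jb_lb_m=4\pi^2\operatorname{sgn}(j,l,m)\deg u .
\]
Six terms survive, each equal to $-16\pi^4\deg g\deg u$. With $(2\pi i)^3=-8\pi^3i$,
\[
\tau'(Y^3)=\frac{-96\pi^4}{-8\pi^3i}\deg g\deg u+O(\varepsilon)=\frac{12\pi}i\deg g\deg u+O(\varepsilon),
\]
and \eqref{eq:Ycubed} finishes the proof.
\end{proof}

\section{A self-similar homotopy}\label{sec:fractal}

\subsection{A distance adapted to conjugation}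
In Section~\ref{sec:model} the conjugates of the shift converged because the logarithmic derivatives did. Accordingly, for $g,g'\in\mathcal G$ let
\[
d(g,g')=\max_j\|a_j(g)-a_j(g')\|_\infty .
\]
This is finite and symmetric and satisfies the triangle inequality.

\begin{lemma}\label{lem:d}
For $g,g',K,K'\in\mathcal G$:
\begin{enumerate}
\item[(i)] $\|gS_jg^*-g'S_jg'^*\|\le d(g,g')$;
\item[(ii)] $d(\sigma g,\sigma g')=\frac12d(g,g')$;
\item[(iii)] $d(Kg,Kg')=d(g,g')$;
\item[(iv)] $d(Kg,K'g)\le d(K,K')+2\|K-K'\|_\infty\,d(g,1)$.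
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Fix $p$ and let $F(r)=g(p)g(p+re_j)^*$ and $G(r)=g'(p)g'(p+re_j)^*$. By \eqref{eq:conj} it suffices to show $\|F(1)-G(1)\|\le d(g,g')$. We have $\dot F(r)=g(p)(\partial_jg^*)(p+re_j)=F(r)\,a_j(g)(p+re_j)$, and the same equation holds for $G$ with $a_j(g')$. As $a_j(g')$ is skew-adjoint,
\[
\frac d{dr}\bigl(FG^*\bigr)=F\,\bigl(a_j(g)-a_j(g')\bigr)(p+re_j)\,G^* .
\]
The right side has norm at most $d(g,g')$, and $F(0)G(0)^*=1$. So $\|F(1)-G(1)\|=\|F(1)G(1)^*-1\|\le d(g,g')$.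

(ii) By the chain rule $a_j(\sigma g)=\frac12\sigma a_j(g)$, and $\sigma$ preserves the sup norm.

(iii), (iv) By the product rule $a_j(Kg)=Ka_j(g)K^*+a_j(K)$. Thus $a_j(Kg)-a_j(Kg')=K(a_j(g)-a_j(g'))K^*$, which gives (iii). For (iv) use $\|KZK^*-K'ZK'^*\|\le2\|K-K'\|\,\|Z\|$ with $Z=a_j(g)$, and $a_j(1)=0$.
\end{proof}

\subsection{Splitting one jump into eight}
Fix a smooth map $h:T_0\to SU(2)$ of degree $1$ (Example~\ref{ex:degone}) and put $h_n=\sigma^nh\in C^\infty(T_n,SU(2))$. On $T_1$, the map $h_1$ is $h$ composed with the diffeomorphism $p\mapsto p/2$ onto $T_0$, and $h_0$ is $h$ composed with the covering $T_1\to T_0$. By (D2) their degrees are $1$ and $8$, so by (D3) both $h_1^7$ and $h_0h_1^*$ have degree $7$. By (D4) there is a continuous homotopy $G:[0,1]\times T_1\to S^3\subset\mathbb R^4$ from $h_1^7$ to $h_0h_1^*$.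

Since $d$ involves derivatives, we need a smooth homotopy. Reparametrize so that $G_s=h_1^7$ for $s\le\frac13$ and $G_s=h_0h_1^*$ for $s\ge\frac23$, and extend $G$ by these formulas to $s\in\mathbb R$. Convolution with a bump function gives a smooth $G':\mathbb R\times T_1\to\mathbb R^4$ with $|G'-G|<\frac12$. Let $\eta:\mathbb R\to[0,1]$ be smooth, equal to $1$ on $[\frac14,\frac34]$ and to $0$ near $s=0$ and $s=1$. Then $G''=(1-\eta)G+\eta G'$ is smooth: it equals $G'$ for $\frac14<s<\frac34$, and $G$ is smooth for $s<\frac13$ and for $s>\frac23$. As $|G''-G|<\frac12$, it does not vanish, and $K^8=G''/|G''|$ is a smooth map $[0,1]\times T_1\to SU(2)$ with $K^8_0=h_1^7$ and $K^8_1=h_0h_1^*$.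

For $1\le\nu\le7$ let $K^\nu_s=h_1^{\nu-1}$, independent of $s$. Then
\begin{equation}\label{eq:match}
K^1_0=1,\qquad K^\nu_1h_1=K^{\nu+1}_0\quad(1\le\nu\le7),\qquad K^8_1h_1=h_0 .
\end{equation}
The functions $K^\nu_s(p)$ and $a_j(K^\nu_s)(p)$ are smooth on the compact set $[0,1]\times T_1$, so there is $\Lambda$ with
\begin{equation}\label{eq:Lambda}
\|K^\nu_s-K^\nu_{s'}\|_\infty\le\Lambda|s-s'|,\qquad d(K^\nu_s,K^\nu_{s'})\le\Lambda|s-s'| .
\end{equation}

\subsection{The recursion}
Let $J_\nu=[\frac{\nu-1}8,\frac\nu8]$ for $1\le\nu\le8$. Define $\gamma_m:[0,1]\to\mathcal G$ by $\gamma_0(t)=1$ for $t<1$, $\gamma_0(1)=h_0$, and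
\begin{equation}\label{eq:recursion}
\gamma_{m+1}(t)=K^\nu_s\cdot\sigma\gamma_m(s),\qquad t\in J_\nu,\quad s=8t-\nu+1 .
\end{equation}
Suppose that $\gamma_m(0)=1$ and $\gamma_m(1)=h_0$. At $t=\nu/8$ with $1\le\nu\le7$ the two formulas give $K^\nu_1h_1$ and $K_0^{\nu+1}$, which agree by \eqref{eq:match}; also $\gamma_{m+1}(0)=K^1_0=1$ and $\gamma_{m+1}(1)=K^8_1h_1=h_0$. So all $\gamma_m$ are well defined and go from $1$ to $h_0$. For instance, $\gamma_1$ takes the values $1,h_1,\dots,h_1^6$ on the first seven half-open intervals, runs from $h_1^7$ toward $h_0h_1^*$ on the eighth, and reaches $h_0$ by an eighth jump at $t=1$.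

\begin{lemma}\label{lem:cauchy}
There are constants $c_0,C_0,C$ such that for all $m\ge0$ and $t,t'\in[0,1]$:
\begin{enumerate}
\item[(i)] $d(\gamma_{m+1}(t),\gamma_m(t))\le2^{-m}c_0$ and $d(\gamma_m(t),1)\le C_0$;
\item[(ii)] the limit $\delta(t,t')=\lim_{m\to\infty}d(\gamma_m(t),\gamma_m(t'))$ exists, and $\delta(t,t')\le C|t-t'|^{1/3}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $c_m=\sup_td(\gamma_{m+1}(t),\gamma_m(t))$. By \eqref{eq:recursion} and Lemma~\ref{lem:d}(iii),(ii),
\[
d(\gamma_{m+2}(t),\gamma_{m+1}(t))=\tfrac12d(\gamma_{m+1}(s),\gamma_m(s)),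
\]
so $c_{m+1}\le\frac12c_m$. Next, $d(\gamma_0(t),1)\le d(h_0,1)$, and by Lemma~\ref{lem:d}(iii),(ii),
\[
d(\gamma_1(t),1)\le d(K^\nu_s\,\sigma\gamma_0(s),K^\nu_s)+d(K^\nu_s,1)\le\tfrac12d(h_0,1)+d(K^\nu_s,1),
\]
which is bounded by \eqref{eq:Lambda}. So $c_0<\infty$, and we may take $C_0=d(h_0,1)+2c_0$.

(ii) Consecutive terms of the sequence $d(\gamma_m(t),\gamma_m(t'))$ differ by at most $2c_m$, so the limit exists. It satisfies the triangle inequality and $\delta\le2C_0$. Let $t,t'\in J_\nu$ with corresponding $s,s'$, so that $|s-s'|=8|t-t'|$, and put $g=\sigma\gamma_m(s)$, $g'=\sigma\gamma_m(s')$. Then $d(g,1)\le C_0/2$, and Lemma~\ref{lem:d} with \eqref{eq:Lambda} gives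
\[
d(K^\nu_sg,K^\nu_{s'}g')\le d(K^\nu_sg,K^\nu_{s'}g)+d(g,g')\le\Lambda(1+C_0)|s-s'|+\tfrac12d(\gamma_m(s),\gamma_m(s')).
\]
Letting $m\to\infty$ and writing $\Lambda'=8\Lambda(1+C_0)$, we get
\begin{equation}\label{eq:onestep}
\delta(t,t')\le\Lambda'|t-t'|+\tfrac12\delta(s,s').
\end{equation}
Call $[l8^{-n},(l+1)8^{-n}]$, $0\le l<8^n$, an interval of level $n$. If $t,t'$ lie in one interval of level $n\ge1$, they lie in one $J_\nu$, and $s,s'$ lie in one interval of level $n-1$. So \eqref{eq:onestep} can be applied $n$ times: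
\[
\delta(t,t')\le\sum_{j<n}2^{-j}\Lambda'8^j|t-t'|+2^{-n}\,2C_0\le\tfrac{\Lambda'}3\,4^n8^{-n}+2^{-n}\,2C_0=C_12^{-n},
\]
where $C_1=\frac{\Lambda'}3+2C_0$. For $t\ne t'$ choose $n\ge0$ with $8^{-n-1}<|t-t'|\le8^{-n}$. Then $t,t'$ lie in the same interval or in adjacent intervals of level $n$; passing through the common endpoint, we find $\delta(t,t')\le2C_12^{-n}\le4C_1|t-t'|^{1/3}$.
\end{proof}

\subsection{The limit triples}
To exploit self-similarity we take the limit at every scale. For $n\ge0$, $t\in[0,1]$ and $j=1,2,3$ let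
\[
U_j^{[n]}(t)=\lim_{m\to\infty}\sigma^n\gamma_m(t)\,S_j\,\bigl(\sigma^n\gamma_m(t)\bigr)^*\in B .
\]
By Lemma~\ref{lem:d}(i),(ii), consecutive terms are at distance at most $2^{-n}2^{-m}c_0$, so the limit exists. The same two properties and Lemma~\ref{lem:cauchy} give
\begin{equation}\label{eq:Ubounds}
\|U_j^{[n]}(t)-U_j^{[n]}(t')\|\le2^{-n}C|t-t'|^{1/3},\qquad\|U_j^{[n]}(t)-S_j\|\le2^{-n}C_0 .
\end{equation}
As limits of simultaneous conjugates of $S_1,S_2,S_3$, the elements $U^{[n]}_j(t)$, $j=1,2,3$, are commuting unitaries; denote the triple by $U^{[n]}(t)$. Since $\gamma_m(0)=1$ and $\gamma_m(1)=h_0$,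
\begin{equation}\label{eq:ends}
U^{[n]}_j(0)=S_j,\qquad U^{[n]}_j(1)=h_nS_jh_n^* .
\end{equation}
Applying $\sigma^n$ to \eqref{eq:recursion} and letting $m\to\infty$ gives the self-similarity relation
\begin{equation}\label{eq:selfsim}
U_j^{[n]}(t)=(\sigma^nK^\nu_s)\,U_j^{[n+1]}(s)\,(\sigma^nK^\nu_s)^*,\qquad t\in J_\nu,\quad s=8t-\nu+1 .
\end{equation}
We now use $h$ a second time, as a function of the variable $x$, and set
\[
\varphi_t(f)=(f\circ h)\bigl(U^{[0]}(t)\bigr)\in B\quad(f\in C(S^3)),\qquad w^{[n]}_t=h\bigl(U^{[n]}(t)\bigr)\in U_2(B).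
\]
Then $\varphi_t(\mathcal A)=w_t^{[0]}$.

\begin{proposition}\label{prop:B}
The family $(\varphi_t)$ is a homotopy of unital $*$-homomorphisms $C(S^3)\to B$, the paths $t\mapsto\varphi_t(z_1)$ and $t\mapsto\varphi_t(z_2)$ are $\frac13$-H\"older, $\varphi_0$ is injective, and
\[
\Delta_{\tau_B}\bigl(t\mapsto\varphi_t(\mathcal A)\bigr)=\tfrac12 .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:lip} and \eqref{eq:Ubounds}, the path $t\mapsto F(U^{[n]}(t))$ is $\frac13$-H\"older for smooth $F$ on $\mathbb T^3$. This applies to $F=z_1\circ h$, $z_2\circ h$ and $h$. For continuous $F$ the path is a uniform limit of such paths, because smooth functions are dense and $*$-homomorphisms are contractive. So $(\varphi_t)$ is a homotopy.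

By \eqref{eq:ends}, $\varphi_0(f)=(f\circ h)(S)$. Since $\tau_B(S^k)=\delta_{k,0}$, the state $F\mapsto\tau_B(F(S))$ on $C(\mathbb T^3)$ is integration against Haar measure. If $\varphi_0(f)=0$, then $\int|f\circ h|^2=0$, so $f\circ h=0$, and $f=0$ because $h$ is onto by (D1).

Let $\Delta_n=\Delta_{\tau'}(w^{[n]})$. By \eqref{eq:selfsim}, $w^{[n]}_t=V_s\,w^{[n+1]}_s\,V_s^*$ for $t\in J_\nu$, where $V_s=1\otimes\sigma^nK^\nu_s$ is norm continuous in $s$ by \eqref{eq:Lambda}. By Proposition~\ref{prop:Delta}(a),(b), each of the eight intervals $J_\nu$ contributes $\Delta_{n+1}$ to $\Delta_n$; this is where the connecting homotopy $K^8$ drops out. Hence $\Delta_n=8\Delta_{n+1}$, and $\Delta_0=8^n\Delta_n$ for all $n$.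

By \eqref{eq:lip} and \eqref{eq:Ubounds}, $\|w_t^{[n]}-h(S)\|\le c_hC_02^{-n}$ for all $t$. For large $n$ the whole path $w^{[n]}$ therefore has diameter less than $1$, and Proposition~\ref{prop:Delta}(c) with \eqref{eq:ends} gives
\[
\Delta_n=L\bigl(w_1^{[n]}w_0^{[n]*}\bigr)=L\bigl(v_n\,h(S)\,v_n^*\,h(S)^*\bigr),\qquad v_n=1\otimes h_n .
\]
By Proposition~\ref{prop:jump} with $g=u=h$, we have $8^n\Delta_n\to1$. So $\Delta_0=1$, and $\tau_B=\frac12\tau'$ gives the claim.
\end{proof}

\section{Removing the projections: proof of Theorem~\ref{thm:counter}}\label{sec:final}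

The homotopy of Proposition~\ref{prop:B} is not yet a counterexample. By \eqref{eq:ends}, $\varphi_1(\mathcal A)=v_0\varphi_0(\mathcal A)v_0^*$, so the two determinants in $B$ agree; correspondingly $\frac12$ is the trace of the projection $\operatorname{diag}(1,0)\in B=M_2(B_0)$ and is killed by $q$. We need an algebra that still carries the homotopy and the trace, but has few projections. The algebra generated by all initial segments of the homotopy does this, since it can be contracted onto a copy of $C(S^3)$. We use three standard facts: $K_0$ is a functor on unital $C^*$-algebras; unital $*$-homomorphisms joined by a point-norm continuous path induce the same map on $K_0$; and $K_0(C(S^3))=\mathbb Z[1]$.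

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{The algebra and the homotopy.} For $f\in C(S^3)$ and $t\in[0,1]$ let $\tilde\varphi_t(f)\in C([0,1],B)$ be the function $r\mapsto\varphi_{rt}(f)$, and let $A\subset C([0,1],B)$ be the $C^*$-subalgebra generated by all $\tilde\varphi_t(f)$. It contains the unit, and each $\tilde\varphi_t:C(S^3)\to A$ is a unital $*$-homomorphism. We have
\[
\|\tilde\varphi_t(f)-\tilde\varphi_{t'}(f)\|=\sup_{r\in[0,1]}\|\varphi_{rt}(f)-\varphi_{rt'}(f)\|,\qquad|rt-rt'|\le|t-t'| .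
\]
Since $s\mapsto\varphi_s(f)$ is uniformly continuous, $(\tilde\varphi_t)$ is a homotopy, and by Proposition~\ref{prop:B} it is $\frac13$-H\"older on $z_1$ and $z_2$. The elements $\tilde\varphi_t(z_1),\tilde\varphi_t(z_2)$ with rational $t$ generate $A$ as a unital $C^*$-algebra, so $A$ is separable.

\emph{The group $K_0(A)$.} For $s\in[0,1]$ and $F\in C([0,1],B)$ let $(\beta_sF)(r)=F(sr)$. Since $\beta_s\tilde\varphi_t(f)=\tilde\varphi_{st}(f)$, the map $\beta_s$ restricts to a unital endomorphism of $A$, and $s\mapsto\beta_sF$ is norm continuous by uniform continuity of $F$. So $\beta_0$ and $\beta_1=\mathrm{id}_A$ induce the same map on $K_0(A)$. Let $\operatorname{ev}_r:A\to B$ be evaluation at $r$. The generators satisfy $\operatorname{ev}_0\tilde\varphi_t(f)=\varphi_0(f)$, so $\operatorname{ev}_0(A)=\varphi_0(C(S^3))$. As $\varphi_0$ is injective, $\kappa=\varphi_0^{-1}\circ\operatorname{ev}_0:A\to C(S^3)$ is a unital $*$-homomorphism. Both $\beta_0F$ and $\tilde\varphi_0(\kappa(F))$ are the constant function with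 value $F(0)$, so $\beta_0=\tilde\varphi_0\circ\kappa$. The identity of $K_0(A)$ thus factors as $(\tilde\varphi_0)_*\circ\kappa_*$ through $K_0(C(S^3))=\mathbb Z[1]$, and $K_0(A)$ is generated by $[1]$. For every tracial state $\tau$ on $A$ we have $\tau_*([1])=1$. Hence $K_0(A)=\mathbb Z[1]\cong\mathbb Z$ and $\tau_*(K_0(A))=\mathbb Z$. (Injectivity of $\varphi_0$ is what makes $\beta_0$ factor through $C(S^3)$ itself and not merely through $C(X)$ for a closed subset $X\subset S^3$.)

\emph{The determinant.} Let $\tilde u_t=\tilde\varphi_t(\mathcal A)$ and $\tau^r=\tau_B\circ\operatorname{ev}_r$, a tracial state on $A$. Since $\operatorname{ev}_1\tilde u_t=\varphi_t(\mathcal A)$, Propositions~\ref{prop:Delta}(e) and~\ref{prop:B} give $\Delta_{\tau^1}(\tilde u)=\frac12$. By Proposition~\ref{prop:Delta}(d), $\det(\tilde u_1)-\det(\tilde u_0)=\frac12+\mathbb Z\ne0$ for every determinant associated to $(A,\tau^1)$.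

\emph{All values.} The path $\operatorname{ev}_0\tilde u_t=\varphi_0(\mathcal A)$ is constant, so $\Delta_{\tau^0}(\tilde u)=0$. For $\tau=(1-\lambda)\tau^0+\lambda\tau^1$ with $\lambda\in[0,1]$, Proposition~\ref{prop:Delta}(f) gives $\Delta_\tau(\tilde u)=\lambda/2$, and the difference of the determinants is $\lambda/2+\mathbb Z$. For the reversed homotopy $(\tilde\varphi_{1-t})$ it is $-\lambda/2+\mathbb Z$. These classes fill $\mathbb R/\mathbb Z$.
\end{proof}

\begin{remark}
The last step shows that the precise value in Proposition~\ref{prop:B} is not needed to disprove the conjecture: if $\Delta_{\tau^1}(\tilde u)$ is any nonzero number $c$, then $\lambda c\notin\mathbb Z$ for small $\lambda>0$. The positive results describe the example from the other side. By \eqref{eq:cubic}, $\sum_j\tau^1(|\tilde u_{t_j}-\tilde u_{t_{j-1}}|^3)\ge48/\pi^2$ for every admissible partition, and by Theorem~\ref{thm:typeI} the algebra $A$ is not of type~I.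
\end{remark}

\begin{thebibliography}{1}

\bibitem{ECC}
\emph{Extending cellular cohomology to $C^*$-algebras},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1992-329-01/\allowbreak S0002-9947-1992-1024770-7/\allowbreak S0002-9947-1992-1024770-7.pdf}

\end{thebibliography}
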